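\title{Integral quotients of $k$-regular sequences}

\begin{abstract}
We prove that if $A$ and $B$ are $k$-regular integer sequences, $B$ has no zero and $B(n)$ divides $A(n)$ for every $n$, then the quotient $A/B$ is $k$-regular. This is deduced from a quotient theorem for rational functions on words over a finite alphabet, whose one-letter case is the Hadamard quotient theorem. The link between one letter and many is a density theorem: in characteristic $0$, the Zariski closure of a finitely generated monoid of matrices is already attained on a bounded language, that is, on a finite union of sets $u_0v_1^*u_1\cdots v_m^*u_m$.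
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Regular sequences and division}
Fix an integer $k\ge2$ and write $\mathbb N=\{0,1,2,\dots\}$. The \emph{$k$-kernel} of a sequence $s=(s(n))_{n\ge0}$ is the set of subsequences
\[
(s(k^en+i))_{n\ge0},\qquad e\ge0,\quad 0\le i<k^e,
\]
obtained by prescribing the last $e$ base-$k$ digits of the index. An integer sequence is \emph{$k$-regular} if the $\mathbb Z$-module generated by its $k$-kernel is finitely generated. The kernel is the orbit of $s$ under the $k$ operators $s\mapsto(s(kn+i))_{n\ge 0}$, $0\le i<k$, and submodules of finitely generated $\mathbb Z$-modules are finitely generated. So $s$ is $k$-regular exactly when it lies in a finitely generated module of sequences that is stable under these operators: appending a digit to the index acts linearly on a fixed finite list of quantities. For example, the sum $\sigma(n)$ of the base-$k$ digits of $n$ satisfies $\sigma(kn+i)=\sigma(n)+i$, so $\mathbb Z\sigma+\mathbb Z$ is such a module. If $H\in\mathbb Q[x]$ has degree $d$, takes integer values on $\mathbb N$ and satisfies $DH\in\mathbb Z[x]$ for an integer $D\geq 1$,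 then $D^{-1}(\mathbb Z+\mathbb Zn+\dots+\mathbb Zn^d)$ is such a module for $(H(n))_{n\ge 0}$.

Termwise sums and products of $k$-regular sequences are $k$-regular: if the kernels of $s$ and $t$ generate the modules $\sum_i\mathbb Zs_i$ and $\sum_j\mathbb Zt_j$, then the kernel of $s+t$ lies in their sum and the kernel of $st$ lies in $\sum_{i,j}\mathbb Zs_it_j$. What about quotients? Two test cases show what to expect. The kernel of $1/(n+1)$ contains the sequences $1/(k^en+1)$, $e\ge0$; they are restrictions of rational functions of $n$ with distinct simple poles, hence linearly independent over $\mathbb Q$. So division destroys the finiteness in general. Now let $A,B\in\mathbb Z[x]$ with $B(n)\neq0$ and $A(n)/B(n)\in\mathbb Z$ for all $n\in\mathbb N$. Write $A=BH+R$ in $\mathbb Q[x]$ with $\deg R<\deg B$, and choose $D\ge 1$ with $DH\in\mathbb Z[x]$. The integers $DR(n)/B(n)$ tend to $0$, so $R$ vanishes at all large $n$ and $R=0$. Here integrality of the values forces divisibility of the polynomials, and the quotient is $k$-regular. That integrality always suffices is posed as a conjecture in \cite{NTFL}. We prove it.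

\begin{theorem}\label{thm:regular}
Let $A$ and $B$ be $k$-regular integer sequences with $B(n)\ne0$ and $A(n)/B(n)\in\mathbb Z$ for all $n\ge 0$. Then $(A(n)/B(n))_{n\ge0}$ is $k$-regular.
\end{theorem}

\subsection*{Rational functions on words}
The base $k$ only serves to index a sequence by strings of digits, so we pass to words. Let $\Sigma$ be a finite alphabet, $\Sigma^*$ the set of finite words over $\Sigma$, and $\varepsilon$ the empty word. Let $K$ be a field. For $f\colon\Sigma^*\to K$ and $u\in\Sigma^*$, the \emph{shift} $f_u$ is the function $z\mapsto f(uz)$, and $f$ is \emph{rational} if its shifts span a finite-dimensional $K$-vector space.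

\begin{theorem}\label{thm:words}
Let $K$ be a field of characteristic $0$ and $\mathcal R\subset K$ a subring that is finitely generated over $\mathbb Z$. Let $A,B\colon\Sigma^*\to K$ be rational, with $B(z)\neq0$ and $A(z)/B(z)\in\mathcal R$ for all $z\in\Sigma^*$. Then $A/B$ is rational.
\end{theorem}

Let $\Sigma=\{a\}$ and $s(n)=f(a^n)$. Then $f$ is rational if and only if $s$ satisfies a recurrence $s(n+d)+c_1s(n+d-1)+\dots+c_ds(n)=0$ for all $n\ge 0$, and this holds if and only if $\sum_ns(n)X^n$ is the expansion of a rational function: the recurrence says that the product of the series with $1+c_1X+\dots+c_dX^d$ is a polynomial of degree less than $d$, and the last $c_i$ may be $0$. So the one-letter case of Theorem~\ref{thm:words} is the Hadamard quotient theorem of Pourchet and van der Poorten, which is the only result beyond textbook material that we use.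

\begin{theorem}[Hadamard quotient theorem, \cite{vdP}; full details in \cite{Rumely}]\label{thm:HQT}
Let $F$ be a field of characteristic $0$, and let $\sum b(n)X^n$ and $\sum c(n)X^n$ in $F[[X]]$ be expansions of rational functions, with $c(n)\ne0$ for all $n$. Suppose that all quotients $b(n)/c(n)$ lie in a subring of $F$ that is finitely generated over $\mathbb Z$. Then $\sum\frac{b(n)}{c(n)}X^n$ is the expansion of a rational function over $F$.
\end{theorem}

For a larger alphabet, Theorem~\ref{thm:HQT} applies along each family of words $uv^nw$, $n\ge 0$. Indeed, the operator $f\mapsto f_v$ on the finite-dimensional span of the shifts of $A$ satisfies a monic polynomial equation, so $n\mapsto A(uv^nw)=A_{uv^n}(w)$ satisfies a recurrence; the same holds for $B$, and hence for $A/B$. This information alone does not give rationality.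

\begin{example}\label{ex:sparse}
Let $\Sigma=\{a,b\}$, let $w_m=ab\,a^2b\cdots a^mb$, and let $f$ be the indicator function of $\{w_m:m\ge1\}$. Every sequence $n\mapsto f(uv^nw)$ is eventually constant. This holds for $v=\varepsilon$. If $v$ contains $b$, then $v^3$ contains a factor $ba^ib$ at two places (around the two junctions of copies of $v$), while no $w_m$ does. If $v$ is a nonempty power of $a$, the number of letters $b$ in $uv^nw$ does not depend on $n$, so $uv^nw\in\{w_m:m\ge 1\}$ for at most one $n$. Yet $f$ is not rational: $f_{w_m}(a^{j+1}b)$ is $1$ for $j=m$ and $0$ otherwise, so the shifts $f_{w_m}$ are linearly independent.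
\end{example}

A quotient $C=A/B$ has a property that the function of Example~\ref{ex:sparse} lacks. After clearing denominators, a linear relation between shifts of $C$ is a \emph{polynomial} identity between values of shifts of $A$ and $B$, and a polynomial identity can be tested on a Zariski dense set. The plan is to find a dense set of words that is parametrized by finitely many exponents, where Theorem~\ref{thm:HQT} has a grip.

\subsection*{Bounded languages are dense}
A \emph{bounded language} is a finite union of sets
\[
u_0v_1^*u_1\cdots v_m^*u_m=\{u_0v_1^{n_1}u_1\cdots v_m^{n_m}u_m:\ n_1,\dots,n_m\in\mathbb N\},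
\]
with $m\ge0$ and $u_i,v_i\in\Sigma^*$. Finite languages are bounded (take $m=0$), and finite unions and products $L_1L_2=\{w_1w_2:w_i\in L_i\}$ of bounded languages are bounded. Given matrices $M_a\in M_d(K)$ for $a\in\Sigma$, put $M_{a_1\cdots a_\ell}=M_{a_1}\cdots M_{a_\ell}$ and $M_\varepsilon=I$. For $L\subset\Sigma^*$ let $\operatorname{cl}(L)$ be the Zariski closure of $\{M_w:w\in L\}$ in $M_d(K)$: the set of matrices $M$ such that every polynomial in the $d^2$ entries that vanishes at all $M_w$, $w\in L$, also vanishes at $M$.

\begin{theorem}\label{thm:dense}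
Let $d\ge1$, let $K$ be algebraically closed of characteristic $0$, and let $M_a\in M_d(K)$ for $a\in\Sigma$. There is a bounded language $L\subset\Sigma^*$ with $\operatorname{cl}(L)=\operatorname{cl}(\Sigma^*)$.
\end{theorem}

Section~\ref{sec:reduction} deduces Theorem~\ref{thm:regular} from Theorem~\ref{thm:words}, and Section~\ref{sec:example} carries out the method by hand for one pair of matrices. Section~\ref{sec:exp} extends Theorem~\ref{thm:HQT} to several exponents, and Section~\ref{sec:words} derives Theorem~\ref{thm:words} from this extension and Theorem~\ref{thm:dense}. The latter is proved in Section~\ref{sec:groups} (invertible matrices) and Section~\ref{sec:rank} (induction on the rank). Section~\ref{sec:hyp} discusses the hypotheses.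

\section{From sequences to words}\label{sec:reduction}

\begin{proof}[Proof of Theorem~\ref{thm:regular} from Theorem~\ref{thm:words}]
Let $\Sigma=\{0,\dots,k-1\}$ and read words with the least significant digit first: $[a_1\cdots a_\ell]=\sum_ja_jk^{j-1}$. Then $[uz]=k^{|u|}[z]+[u]$, where $|u|$ is the length of $u$. For a sequence $s$ define $\tilde s\colon\Sigma^*\to\mathbb Q$ by $\tilde s(z)=s([z])$. The linear map $s\mapsto\tilde s$ is injective because $z\mapsto[z]$ is onto $\mathbb N$. Since $\tilde s_u(z)=s(k^{|u|}[z]+[u])$, it sends the kernel element $(s(k^en+i))_n$ with $(e,i)=(|u|,[u])$ to the shift $\tilde s_u$, and $(|u|,[u])$ runs over all pairs $(e,i)$ with $0\le i<k^e$. Hence $\tilde s$ is rational over $\mathbb Q$ if and only if the $k$-kernel of $s$ spans a finite-dimensional $\mathbb Q$-space.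

So $\tilde A$ and $\tilde B$ are rational, and Theorem~\ref{thm:words} with $K=\mathbb Q$ and $\mathcal R=\mathbb Z$ shows that the $k$-kernel of $C=A/B$ spans a $\mathbb Q$-space $E$ of finite dimension $d$. The evaluations $s\mapsto s(N)$, $N\in\mathbb N$, have no common zero in $E$ other than $0$, so they span the dual of $E$; choose $N_1,\dots,N_d$ whose evaluations form a basis. Then $s\mapsto(s(N_1),\dots,s(N_d))$ is injective on $E$. The $\mathbb Z$-module generated by the kernel of $C$ consists of integer sequences, so it embeds into $\mathbb Z^d$ and is finitely generated.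
\end{proof}

\section{The method on two unipotent matrices}\label{sec:example}

Let $\Sigma=\{a,b\}$ and
\[
M_a=\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad M_b=\begin{pmatrix}1&0\\1&1\end{pmatrix}.
\]
Let $\alpha,\beta\in\mathbb Q[p,q,r,s]$ be polynomials of total degree at most $D$ in the entries of a matrix $\left(\begin{smallmatrix}p&q\\r&s\end{smallmatrix}\right)$, and put $A(z)=\alpha(M_z)$ and $B(z)=\beta(M_z)$. These functions are rational, since $A_u(z)=\alpha(M_uM_z)$ is again a polynomial of degree at most $D$ in the entries of $M_z$. Assume that $B$ has no zero and that $C=A/B$ is integer-valued. We show that the shifts of $C$ span a space of dimension at most $(D+1)^3$.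

\emph{A dense bounded language.} Let $L=a^*b^*a^*$. Then $M_{a^{n_1}b^{n_2}a^{n_3}}=\Phi(n_1,n_2,n_3)$, where
\[
\Phi(x_1,x_2,x_3)=\begin{pmatrix}1+x_1x_2&x_1+x_3+x_1x_2x_3\\ x_2&1+x_2x_3\end{pmatrix}.
\]
Every $M_z$ lies in $\Phi(\mathbb Q^3)$. If $z\in a^*$, then $z\in L$. Otherwise $M_z\ge M_b$ entrywise, because all factors are $\ge I$; so $M_z=\left(\begin{smallmatrix}p&q\\r&s\end{smallmatrix}\right)$ has $r\ge1$, and $\Phi\bigl(\frac{p-1}r,r,\frac{s-1}r\bigr)$ has the same entries $p,r,s$ and determinant $1$, hence equals $M_z$. If a polynomial $F$ vanishes at all $M_z$ with $z\in L$, then $F\circ\Phi$ vanishes on $\mathbb N^3$, so $F\circ\Phi=0$ and $F(M_z)=0$ for all $z\in\Sigma^*$.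

\emph{Relations on $L$ hold everywhere.} Suppose that a finite sum $\sum_uc_uC_u$ vanishes on $L$. The polynomial $F(M)=\sum_uc_u\,\alpha(M_uM)\prod_{u'\ne u}\beta(M_{u'}M)$ satisfies $F(M_z)=\bigl(\prod_{u'}B_{u'}(z)\bigr)\sum_uc_uC_u(z)$ for every word $z$. It vanishes at $M_z$ for $z\in L$, hence for all $z$, and therefore $\sum_uc_uC_u=0$.

\emph{Division on $L$, with a degree bound.} Put $P_u=\alpha(M_u\Phi)$ and $Q_u=\beta(M_u\Phi)$ in $\mathbb Q[x_1,x_2,x_3]$. The entries of $\Phi$ have degree at most $1$ in each variable, so $P_u$ and $Q_u$ have degree at most $D$ in each variable, \emph{whatever $u$ is}. For $n\in\mathbb N^3$ the quotient $P_u(n)/Q_u(n)$ is a value of $C$, hence an integer. When two of the variables are fixed, the division with remainder of Section~\ref{sec:intro} gives divisibility in the third; Proposition~\ref{prop:multi} below (with $s=0$ there) assembles this into $P_u=Q_uH_u$ with a polynomial $H_u$, whose coefficients may be taken in $\mathbb Q$ since they solve a rational linear system. Degrees add, so $H_u$ has degree at most $D$ in each variable. Thus $C_u(a^{n_1}b^{n_2}a^{n_3})=H_u(n)$ with $H_u$ in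 a fixed space of dimension $(D+1)^3$. Any $(D+1)^3+1$ shifts of $C$ satisfy a nontrivial linear relation on $L$, hence on $\Sigma^*$.

For instance, take $\alpha=1+qr$ and $\beta=s$; here $B(z)\ge1$. The polynomial $\beta$ does not divide $\alpha$, but $\alpha(\Phi)=(1+x_1x_2)(1+x_2x_3)$ is divisible by $\beta(\Phi)=1+x_2x_3$, and $C(z)$ is the entry $p$ of $M_z$. Divisibility appears only on the parameter space, and for this reason the proof divides there and transports only linear relations back to $\Sigma^*$.

Two things change in general. Eigenvalues other than $1$ make the entries of $M_v^n$ exponential polynomials in $n$, and division with remainder is replaced by Theorem~\ref{thm:HQT}. And a dense bounded language has to be constructed for arbitrary, possibly singular, matrices.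

\section{Exponential polynomials in several exponents}\label{sec:exp}

In this section $K$ is algebraically closed of characteristic $0$.

\subsection*{Turning exponentials into variables}
An \emph{exponential polynomial} is a function $n\mapsto\sum_\mu p_\mu(n)\mu^n$, a finite sum with $\mu\in K^*$ and $p_\mu\in K[x]$. We have $(1-\mu X)^{-j}=\sum_n\binom{n+j-1}{j-1}\mu^nX^n$, and the polynomials $\binom{x+j-1}{j-1}$, $j\ge1$, form a basis of $K[x]$. By partial fractions, $\sum_ns(n)X^n$ is therefore the expansion of a rational function if and only if $s$ agrees with an exponential polynomial for all large $n$.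

\begin{lemma}\label{lem:indep}
For every $n_0\in\mathbb N$ the functions $n\mapsto n^i\mu^n$ $(i\ge0,\ \mu\in K^*)$ on $\{n\ge n_0\}$ are linearly independent over $K$.
\end{lemma}

\begin{proof}
Among the relations $\sum_\mu p_\mu(n)\mu^n=0$ $(n\ge n_0)$ with the $p_\mu$ not all zero, take one that minimizes $\sum(1+\deg p_\mu)$, summed over the nonzero $p_\mu$. Pick $\mu_0$ with $p_{\mu_0}\neq0$ and apply $s\mapsto s(n+1)-\mu_0s(n)$. This replaces $p_\mu(x)$ by $\mu p_\mu(x+1)-\mu_0p_\mu(x)$, which has the degree of $p_\mu$ if $\mu\ne\mu_0$. For $\mu=\mu_0$ the degree drops by exactly one, because the characteristic is $0$, and a constant becomes $0$. By minimality the new relation is trivial. So only $\mu_0$ occurs and $p_{\mu_0}$ is a nonzero constant, which contradicts $\mu_0^n\neq0$.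
\end{proof}

We want to treat $n$ and the exponentials $\mu^n$ as independent variables. This is possible once the bases have no multiplicative relations. Let $g_1,\dots,g_s\in K^*$ $(s\ge0)$ be \emph{multiplicatively independent}: $\prod_ig_i^{a_i}=1$ with $a_i\in\mathbb Z$ forces $a_1=\dots=a_s=0$. For $m\ge0$ let
\[
\mathcal P_m=K[x_j,\,t_{ij}^{\pm1}:\ 1\le j\le m,\ 1\le i\le s].
\]
The variables $x_j,t_{1j},\dots,t_{sj}$ form \emph{block $j$}. As a localization of a polynomial ring, $\mathcal P_m$ is a unique factorization domain, and nonzero constants times monomials in the $t_{ij}$ are units. For $n\in\mathbb N^m$ let $\iota(n)$ be the point with coordinates $x_j=n_j$, $t_{ij}=g_i^{n_j}$. For $m=1$ we drop the index $j$.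

\begin{lemma}\label{lem:iota}
If $P\in\mathcal P_m$ and $P(\iota(n))=0$ for all $n\in\mathbb N^m$, then $P=0$.
\end{lemma}

\begin{proof}
For $m=0$ there is nothing to prove. For $m=1$ the monomial $x^i\prod_lt_l^{a_l}$ takes the value $n^i\mu^n$ at $\iota(n)$, with $\mu=\prod_lg_l^{a_l}$; distinct monomials give distinct pairs $(i,\mu)$ by multiplicative independence, so Lemma~\ref{lem:indep} applies. For $m\ge2$ expand $P$ in the monomials of block $m$, with coefficients in $\mathcal P_{m-1}$. By the case $m=1$, each coefficient vanishes at $\iota(n')$ for every $n'\in\mathbb N^{m-1}$, and we conclude by induction.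
\end{proof}

Independent bases are obtained by passing to arithmetic progressions, as follows.

\begin{lemma}\label{lem:powers}
\emph{(a)} Let $\Lambda\subset K^*$ be a finitely generated subgroup and let $e\ge1$ satisfy $\zeta^e=1$ for every root of unity $\zeta\in\Lambda$. Then $\Lambda^e=\{\lambda^e:\lambda\in\Lambda\}$ is generated by finitely many multiplicatively independent elements $g_1,\dots,g_s$.

\emph{(b)} In this situation let $M\in M_d(K)$ have all its nonzero eigenvalues in $\Lambda$. Let $n_0\ge d$, or $n_0\ge0$ if $M$ is invertible. Then there is a matrix $\Psi\in M_d(\mathcal P_1)$ with $\Psi(\iota(n))=M^{n_0+en}$ for all $n\in\mathbb N$.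
\end{lemma}

\begin{proof}
(a) If $\lambda^e$ has finite order, then $\lambda$ is a root of unity and $\lambda^e=1$. So $\Lambda^e$ is a finitely generated torsion-free abelian group, hence free; take a basis.

(b) After conjugation $M$ is in Jordan form, and we treat one block $\lambda I+J$ with $J^d=0$. Put $N=n_0+en$. If $\lambda=0$, then $n_0\ge d$ and the $N$-th power vanishes. If $\lambda\ne0$, write $\lambda^e=\prod_lg_l^{a_l}$. Then
\[
(\lambda I+J)^N=\sum_{i<d}\binom{n_0+en}{i}\lambda^{n_0-i}(\lambda^e)^nJ^i
\]
is the value at $\iota(n)$ of $\sum_{i<d}\binom{n_0+ex}{i}\lambda^{n_0-i}\prod_lt_l^{a_l}\,J^i$.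
\end{proof}

An exponent $e$ as in (a) always exists, because the torsion subgroup of a finitely generated abelian group is finite.

\subsection*{A degree bound}
For $P\in\mathcal P_m\setminus\{0\}$ and a variable $y$ of $\mathcal P_m$, let $\deg^+_yP$ and $\deg^-_yP$ be the largest and the smallest exponent of $y$ in a monomial of $P$. Since $\mathcal P_m$ is a polynomial or Laurent polynomial ring in $y$ over a domain, both are additive: $\deg^\pm_y(QH)=\deg^\pm_yQ+\deg^\pm_yH$. Let $\mathcal P_m(D)$ be the finite-dimensional space spanned by the monomials of $\mathcal P_m$ all of whose exponents lie in $[-D,D]$. From $\deg^\pm_yH=\deg^\pm_y(QH)-\deg^\pm_yQ$ we get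
\begin{equation}\label{eq:degree}
P=QH\text{ in }\mathcal P_m,\quad Q\ne0,\quad P,Q\in\mathcal P_m(D)\quad\Longrightarrow\quad H\in\mathcal P_m(2D).
\end{equation}
This bound is the source of all uniformity below.

\subsection*{The quotient theorem in several exponents}

\begin{proposition}\label{prop:multi}
Let $\mathcal R\subset K$ be a subring finitely generated over $\mathbb Z$. Let $P,Q\in\mathcal P_m$ satisfy $Q(\iota(n))\ne0$ and $P(\iota(n))/Q(\iota(n))\in\mathcal R$ for all $n\in\mathbb N^m$. Then $Q$ divides $P$ in $\mathcal P_m$.
\end{proposition}

\begin{proof}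
If $m=0$, then $\mathcal P_0=K$ and $Q$ is a unit.

\emph{The case $m=1$.} The sequences $b(n)=P(\iota(n))$ and $c(n)=Q(\iota(n))$ are exponential polynomials. By Theorem~\ref{thm:HQT} there is $n_0$ with $b(n)/c(n)=\sum_\mu p_\mu(n)\mu^n$ for $n\ge n_0$. The bases $\mu$ need not be monomials in the $g_i$, and we have to remove those that are not. Let $\Lambda_0$ be the group generated by $g_1,\dots,g_s$ and $\Lambda_1$ the group generated by $\Lambda_0$ and the $\mu$ that occur. Let $K[x][\Lambda_1]$ be the group ring, the free $K[x]$-module on symbols $[\lambda]$, $\lambda\in\Lambda_1$, with $[\lambda][\lambda']=[\lambda\lambda']$. Since $\Lambda_0$ is free on the $g_i$, the map $t_i\mapsto[g_i]$ identifies $\mathcal P_1$ with $K[x][\Lambda_0]$. Sending $x^i[\lambda]$ to the function $n\mapsto n^i\lambda^n$ on $\{n\ge n_0\}$ is a ring homomorphism, injective by Lemma~\ref{lem:indep}. Hence $\tilde H=\sum_\mu p_\mu[\mu]$ satisfies $Q\tilde H=P$ in $K[x][\Lambda_1]$. This ring is the direct sum of the $\mathcal P_1$-modules $\mathcal P_1[\kappa]$, where $\kappa$ runs over representatives of $\Lambda_1/\Lambda_0$, with $\kappa=1$ for the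 trivial coset. Comparing components in $\mathcal P_1[1]$ gives $QH=P$, where $H\in\mathcal P_1$ is the component of $\tilde H$ there.

\emph{The case $m\ge2$.} Freezing all blocks but one gives divisibility by the case $m=1$, but with a quotient that depends on the frozen values in an uncontrolled way. The bound \eqref{eq:degree} turns divisibility into a finite linear system; solving it generically costs a denominator in the frozen blocks, and letting the free block vary will remove this denominator.

Fix $j$. Let $\mathcal P^{(j)}\cong\mathcal P_{m-1}$ be the subring generated by the blocks other than $j$, and $F_j$ its field of fractions. We claim that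
\begin{equation}\label{eq:denominator}
f_jP=QH_j\quad\text{for some }f_j\in\mathcal P^{(j)}\setminus\{0\}\text{ and }H_j\in\mathcal P_m.
\end{equation}
Choose $D$ with $P,Q\in\mathcal P_m(D)$, and let $\mathcal M$ be the finite set of monomials in block $j$ with all exponents in $[-2D,2D]$. Comparing coefficients of block-$j$ monomials in the equation $P=Q\sum_{\eta\in\mathcal M}h_\eta\,\eta$ gives a finite linear system $Sh=\tau$ in the unknowns $h_\eta$, where $S$ and $\tau$ have entries in $\mathcal P^{(j)}$. For $n'\in\mathbb N^{m-1}$ let $P_{n'}$ and $Q_{n'}$ be obtained by evaluating the other blocks at $\iota(n')$. They satisfy the hypotheses for $m=1$, so $P_{n'}=Q_{n'}H_{n'}$, and $H_{n'}$ is a combination of monomials in $\mathcal M$ by \eqref{eq:degree}. Thus the system evaluated at $\iota(n')$ is solvable over $K$, for every $n'$. Let $\rho$ be the rank of $S$ over $F_j$. If the system had no solution over $F_j$, some $(\rho+1)$-minor of the augmented matrix $(S\,|\,\tau)$ would be a nonzero element of $\mathcal P^{(j)}$, and by Lemma~\ref{lem:iota} it would not vanish at some $\iota(n')$. All $(\rho+1)$-minors of $S$ are zero,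 so at $\iota(n')$ the matrix $S$ would have rank at most $\rho$ and the augmented matrix rank at least $\rho+1$, contradicting solvability. So there is a solution over $F_j$, and clearing its denominators gives \eqref{eq:denominator}.

Suppose that $Q\nmid P$. Then $P\neq0$, also $Q\ne0$, and some irreducible $\pi\in\mathcal P_m$ occurs in $Q$ with higher multiplicity than in $P$. Comparing multiplicities in \eqref{eq:denominator} shows that $\pi$ divides $f_j$, say $f_j=\pi\pi'$. Let $y$ be a variable of block $j$. The quantity $\deg^+_y-\deg^-_y$ is additive, nonnegative, and zero on $f_j$; so it is zero on $\pi$, and all monomials of $\pi$ have the same exponent of $y$. For $y=x_j$ this exponent is $0$, because $\deg^+_{x_j}\pi$ and $\deg^+_{x_j}\pi'$ are nonnegative with sum $0$. As $j$ is arbitrary, $\pi$ is a constant times a monomial in the $t_{ij}$, which is a unit. This is a contradiction.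
\end{proof}

\section{The quotient theorem for words}\label{sec:words}

\begin{proof}[Proof of Theorem~\ref{thm:words} from Theorem~\ref{thm:dense}]
The dimension of the span of a family $(f_u)$ of $K$-valued functions is the supremum of the ranks of the finite matrices $(f_u(z))_{u,z}$, so it does not change when $K$ is enlarged. We may assume that $K$ is algebraically closed. Put $C=A/B$, so that $C_u=A_u/B_u$ pointwise.

\emph{Step 1: matrices.} We realize $A$ and $B$ simultaneously as linear forms on the orbit of a vector. Let $W$ be the span of all shifts $A_u$ and $B_u$. It has finite dimension $d$, and $d\ge1$ since $B\neq0$. It is stable under $T_a\colon f\mapsto f_a$ for $a\in\Sigma$, because $(f_u)_a=f_{ua}$. Let $V=W^*$, let $\mathrm{ev}_z\in V$ be the evaluation $f\mapsto f(z)$, and let $M_a\in\operatorname{End}(V)\cong M_d(K)$ be the transpose of $T_a$. Then $(M_a\mathrm{ev}_z)(f)=f_a(z)=f(az)$, that is, $M_a\mathrm{ev}_z=\mathrm{ev}_{az}$, and by induction on the length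
\[
M_z\,\mathrm{ev}_\varepsilon=\mathrm{ev}_z\qquad(z\in\Sigma^*).
\]
Each $f\in W$ defines the linear form $\hat f(\xi)=\xi(f)$ on $V$, with $\hat f(\mathrm{ev}_z)=f(z)$. Let $L$ be the bounded language given by Theorem~\ref{thm:dense} for the matrices $M_a$.

\emph{Step 2: a linear relation between shifts of $C$ that holds on $L$ holds on $\Sigma^*$.} Let $\sum_uc_uC_u$ be a finite sum that vanishes on $L$, and consider the polynomial in the entries of $M\in\operatorname{End}(V)$
\[
F(M)=\sum_uc_u\,\hat A_u(M\,\mathrm{ev}_\varepsilon)\prod_{u'\ne u}\hat B_{u'}(M\,\mathrm{ev}_\varepsilon),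
\]
where $u'$ runs over the words that occur in the sum. For every word $z$,
\[
F(M_z)=\Bigl(\prod_{u'}B(u'z)\Bigr)\sum_uc_uC_u(z).
\]
So $F$ vanishes at $M_z$ for $z\in L$, hence on $\operatorname{cl}(L)=\operatorname{cl}(\Sigma^*)$, hence at every $M_z$. Dividing by $\prod_{u'}B(u'z)\neq0$ gives $\sum_uc_uC_u=0$.

\emph{Step 3: parametrizing $L$.} Fix a presentation of $L$ as a finite union of sets $u_0v_1^*u_1\cdots v_m^*u_m$. Let $\Lambda\subset K^*$ be generated by the nonzero eigenvalues of the finitely many matrices $M_v$ with $v$ a starred word, and take $e$ and $g_1,\dots,g_s$ as in Lemma~\ref{lem:powers}(a). An exponent of a starred word is either one of $0,\dots,d-1$ or of the form $c+en$ with $d\le c<d+e$ and $n\in\mathbb N$. We split each set into these finitely many cases for each exponent and absorb the fixed small powers into the neighboring words. This writes $L$ as a finite union, indexed by $\sigma$, of families $\{z_\sigma(n):n\in\mathbb N^{m_\sigma}\}$ of the form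
\[
z_\sigma(n)=u_0v_1^{c_1+en_1}u_1\cdots v_m^{c_m+en_m}u_m,\qquad m=m_\sigma,\quad c_j\ge d.
\]
Let $\Psi_j$ be the matrix of Lemma~\ref{lem:powers}(b) for $M_{v_j}$ and $n_0=c_j$, written in the variables of block $j$. Then $\Phi_\sigma=M_{u_0}\Psi_1M_{u_1}\cdots\Psi_mM_{u_m}\mathrm{ev}_\varepsilon$ is a vector with $d$ coordinates in $\mathcal P_{m_\sigma}$, and $\Phi_\sigma(\iota(n))=\mathrm{ev}_{z_\sigma(n)}$. Choose $D_\sigma$ such that all coordinates of $\Phi_\sigma$ lie in $\mathcal P_{m_\sigma}(D_\sigma)$.

\emph{Step 4: division.} Fix $\sigma$ and $u\in\Sigma^*$. The elements $P=\hat A_u(\Phi_\sigma)$ and $Q=\hat B_u(\Phi_\sigma)$ are $K$-linear combinations of the coordinates of $\Phi_\sigma$, so they lie in $\mathcal P_{m_\sigma}(D_\sigma)$, a space that does not depend on $u$. For $n\in\mathbb N^{m_\sigma}$ we have $Q(\iota(n))=B(uz_\sigma(n))\ne0$ and $P(\iota(n))/Q(\iota(n))=C(uz_\sigma(n))\in\mathcal R$. By Proposition~\ref{prop:multi} and \eqref{eq:degree}, $P=QH_{u,\sigma}$ with $H_{u,\sigma}\in\mathcal P_{m_\sigma}(2D_\sigma)$, and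
\[
C_u(z_\sigma(n))=H_{u,\sigma}(\iota(n))\qquad(n\in\mathbb N^{m_\sigma}).
\]
The tuples $(H_{u,\sigma})_\sigma$, $u\in\Sigma^*$, lie in the finite-dimensional space $\bigoplus_\sigma\mathcal P_{m_\sigma}(2D_\sigma)$. A linear relation between such tuples gives the same relation between the functions $C_u$ on $L$, and by Step~2 on $\Sigma^*$. Hence the shifts of $C$ span a space of dimension at most $\sum_\sigma\dim\mathcal P_{m_\sigma}(2D_\sigma)$.
\end{proof}

\section{Density for invertible matrices}\label{sec:groups}

It remains to prove Theorem~\ref{thm:dense}. From now on $K$ is algebraically closed of characteristic $0$. The group $GL_r(K)$ carries the topology induced from the Zariski topology of $M_r(K)$, in which it is open; translations are homeomorphisms of it. A closed set is \emph{irreducible} if it is nonempty and not the union of two proper closed subsets. We use the following textbook facts.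
\begin{itemize}
\item[(Z1)] Descending chains of closed sets stabilize.
\item[(Z2)] The closure of a subset of $M_r(K)$ is irreducible if and only if the ideal of polynomials vanishing on the subset is prime; its intersection with $GL_r(K)$, if nonempty, is then irreducible too. A product of irreducible varieties is irreducible, and so is the closure of the image of an irreducible variety under a morphism.
\item[(Z3)] A proper closed subset of an irreducible variety has smaller dimension. If $\pi\colon X\to Z$ is a morphism of irreducible varieties with dense image, every irreducible component of a nonempty fiber has dimension at least $\dim X-\dim Z$.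
\item[(Z4)] The irreducible components of a closed subgroup $G\subset GL_r(K)$ are finitely many, pairwise disjoint and hence open in $G$. The component $G^\circ$ of $1$ is a subgroup, and the components are the cosets $G^\circ\delta$.
\end{itemize}
For subsets $S,T$ of $M_r(K)$ or of $GL_r(K)$ we have
\begin{equation}\label{eq:product}
\overline S\;\overline T\subset\overline{ST}.
\end{equation}
Indeed, for $y\in T$ the continuous map $x\mapsto xy$ sends $S$, hence $\overline S$, into $\overline{ST}$; then for $x\in\overline S$ the continuous map $y\mapsto xy$ sends $T$, hence $\overline T$, into $\overline{ST}$. In particular $\operatorname{cl}(L_1)\operatorname{cl}(L_2)\subset\operatorname{cl}(L_1L_2)$.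

\begin{lemma}\label{lem:group}
The closure $G$ in $GL_r(K)$ of a nonempty subsemigroup $\Gamma\subset GL_r(K)$ is a group.
\end{lemma}

\begin{proof}
By \eqref{eq:product}, $GG\subset G$. Let $g\in G$. The chain of closed sets $G\supset gG\supset g^2G\supset\cdots$ stabilizes by (Z1), so $g^{i+1}G=g^iG$ for some $i$, and $gG=G$. From $g\in gG$ we get $1\in G$, and from $1\in gG$ we get $g^{-1}\in G$.
\end{proof}

To exhaust $G$ by products of powers we argue by dimension, and for this the closure of the set of powers of an element should be irreducible. It need not be: the powers of $\operatorname{diag}(2,-2)$ alternate between the lines spanned by $\operatorname{diag}(1,1)$ and $\operatorname{diag}(1,-1)$. The obstruction is the root of unity $-1=(-2)/2$ in the group generated by the eigenvalues, and it disappears for the square of the matrix. The semigroups that occur in Section~\ref{sec:rank} need not be finitely generated (Example~\ref{ex:rankone}), so we need one exponent that works for all elements. It comes from the field of definition.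

\begin{lemma}\label{lem:roots}
Let $K_0\subset K$ be a subfield that is finitely generated over $\mathbb Q$, and let $r\ge1$. There is $e\ge1$ such that $\zeta^e=1$ for every root of unity $\zeta$ that lies in an extension $K_1\subset K$ of $K_0$ with $[K_1:K_0]\le r!$.
\end{lemma}

\begin{proof}
The field $K_0$ is a finite extension of a purely transcendental extension $F$ of $\mathbb Q$. Let $\zeta\in K_1$ have order $N$. Its minimal polynomial over $F$ divides $X^N-1$, so its roots are roots of unity and its coefficients are algebraic over $\mathbb Q$. Elements of $F$ that are algebraic over $\mathbb Q$ are rational numbers. Hence, with Euler's function $\varphi$,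
\[
\varphi(N)=[\mathbb Q(\zeta):\mathbb Q]=[F(\zeta):F]\le r!\,[K_0:F].
\]
As $\varphi(N)\to\infty$, only finitely many orders $N$ occur; let $e$ be a common multiple.
\end{proof}

\begin{proposition}\label{prop:group}
Let $K_0\subset K$ be finitely generated over $\mathbb Q$, let $\Gamma\subset GL_r(K_0)$ be a nonempty semigroup and $G$ its closure in $GL_r(K)$. There are $e\ge1$ and $\gamma_1,\dots,\gamma_\ell,\delta_1,\dots,\delta_h\in\Gamma$ such that
\[
S=\bigcup_{j=1}^h\{\gamma_1^{en_1}\cdots\gamma_\ell^{en_\ell}\delta_j:\ n_1,\dots,n_\ell\in\mathbb N\}
\]
is dense in $G$.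
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:group}, $G$ is a group. Take $e$ from Lemma~\ref{lem:roots}. All closures are taken in $GL_r(K)$.

\emph{Irreducible pieces.} For $\gamma\in\Gamma$ let $Y_\gamma\subset G$ be the closure of $\{\gamma^{en}:n\in\mathbb N\}$; it contains $1$ and $\gamma^e$. The group $\Lambda$ generated by the eigenvalues of $\gamma$ lies in the splitting field over $K_0$ of the characteristic polynomial of $\gamma$, which has degree at most $r!$. So $e$ kills the roots of unity in $\Lambda$, and Lemma~\ref{lem:powers} provides $g_1,\dots,g_s$ and $\Psi\in M_r(\mathcal P_1)$ with $\Psi(\iota(n))=\gamma^{en}$. By Lemma~\ref{lem:iota}, a polynomial $F$ vanishes at all $\gamma^{en}$ if and only if $F(\Psi)=0$ in the domain $\mathcal P_1$. These $F$ form a prime ideal, so $Y_\gamma$ is irreducible by (Z2).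

\emph{A product of maximal dimension.} For $\gamma_1,\dots,\gamma_\ell\in\Gamma$, the closure of $Y_{\gamma_1}\cdots Y_{\gamma_\ell}$ is irreducible by (Z2). Choose the $\gamma_i$ so that this closure $X$ has maximal dimension. For $\gamma\in\Gamma$ let $X'$ be the closure of $Y_{\gamma_1}\cdots Y_{\gamma_\ell}Y_\gamma$. Since all factors contain $1$, the set $X'$ contains $X$ and $\gamma^e$. It is irreducible with $\dim X'\le\dim X$, so $X'=X$ by (Z3). Thus $\gamma^e\in X$ for all $\gamma\in\Gamma$. (The $Y_\gamma$ are groups by Lemma~\ref{lem:group}, and this step is a weak form of the theorem that closed connected subgroups generate a closed connected subgroup, which is a product of finitely many of them \cite[2.2]{Borel}.) The set $\{g\in G:g^e\in X\}$ is closed and contains $\Gamma$, so it equals $G$. This is where the uniformity of $e$ is used.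

\emph{The $e$-th powers are dense in $G^\circ$.} Let $\pi\colon G^\circ\to G^\circ$, $\pi(g)=g^e$, and let $Z$ be the closure of its image, an irreducible subset of $G^\circ\cap X$. An element of the fiber $\pi^{-1}(1)$ is annihilated by $T^e-1$, which has simple roots in characteristic $0$; so it is diagonalizable and its eigenvalues are $e$-th roots of unity. The characteristic polynomial therefore partitions the fiber into finitely many closed sets, and the one that belongs to $(T-1)^r$ is $\{1\}$. So $\{1\}$ is an irreducible component of the fiber, and (Z3) gives $0\ge\dim G^\circ-\dim Z$. Hence $Z=G^\circ$, and $G^\circ\subset X$.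

\emph{The other components.} By (Z4) each component of $G$ is open, so it meets the dense set $\Gamma$, and $G=\bigcup_jG^\circ\delta_j$ with finitely many $\delta_j\in\Gamma$. By \eqref{eq:product}, $\overline S$ contains $Y_{\gamma_1}\cdots Y_{\gamma_\ell}\delta_j$, hence its closure $X\delta_j\supset G^\circ\delta_j$. So $G\subset\overline S$, and $S\subset\Gamma$ gives the reverse inclusion.
\end{proof}

\begin{remark}
The hypothesis on $K_0$ cannot be omitted. If $r=1$ and $\Gamma$ is the infinite group of all roots of unity in $K$, then $G=K^*$, while every set $S$ of the above form is finite.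
\end{remark}

\section{Density for singular matrices: induction on the rank}\label{sec:rank}

Let $M_a\in M_d(K)$, $a\in\Sigma$, be given, let $V=K^d$, and let $K_0$ be the field generated by all entries; it is finitely generated over $\mathbb Q$ because $\Sigma$ is finite. The \emph{rank} of a word $z$ is the rank of $M_z$. Every factor of $z$ has rank at least that of $z$. Singular matrices cannot be inverted, but a word of rank $r$ that maps its image $U$ onto itself defines an element of $GL(U)$, and there Proposition~\ref{prop:group} applies. The task is to reduce all words of rank $r$ to finitely many such subspaces $U$.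

\begin{example}\label{ex:rankone}
Let $d=2$, $M_a=\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$ and $M_b=\left(\begin{smallmatrix}0&0\\1&0\end{smallmatrix}\right)=\binom01(1\ \ 0)$. From $M_a^i\binom01=\binom i1$ and $(1\ \ 0)M_a^l=(1\ \ l)$ we get
\[
M_{a^iba^{j_1}b\cdots a^{j_m}ba^l}=j_1\cdots j_m\binom i1(1\ \ l).
\]
The words of rank $2$ form the bounded language $a^*$. A word of rank $1$ is a product of pieces $a^jb$ followed by a tail $a^l$ of rank $2$. There are infinitely many pieces, with infinitely many different images, and $a^ib\cdot a^jb$ has rank $1$ exactly when $j\neq0$. The words $ab\,a^{j_1}b\cdots a^{j_m}b$ with all $j_i\ge1$ act on the line $U=K\binom11$ by the scalars $j_1\cdots j_m$. These form the multiplicative semigroup of positive integers, which is not finitely generated; its closure in $GL(U)$ is $K^*$, in which the powers of $2$ are dense. Accordingly $L=a^*\cup a^*b(aab)^*a^*$ is dense: $M_{a^ib(aab)^na^l}=2^n\binom i1(1\ \ l)$, and these matrices, for fixed $i$ and $l$, are dense in the line spanned by $\binom i1(1\ \ l)$.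
\end{example}

We construct, for $r=d+1,d,\dots,0$, bounded languages $L^{(r)}$ with
\begin{equation}\label{eq:induction}
\varepsilon\in L^{(r)},\qquad M_z\in\operatorname{cl}(L^{(r)})\text{ for every word }z\text{ of rank}\ge r.
\end{equation}
Then $L=L^{(0)}$ proves Theorem~\ref{thm:dense}. Put $L^{(d+1)}=\{\varepsilon\}$. All words of rank $0$ have the matrix $0$, so $L^{(0)}$ is obtained from $L^{(1)}$ by adding one word of rank $0$ if there is any. It remains to construct $L^{(r)}$ from $L^{(r+1)}$ for $1\le r\le d$. Fix such an $r$ and put $c=\binom dr$.

\subsection*{Atoms and their graph}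
An \emph{atom} is a nonempty word of rank $r$ all of whose nonempty proper prefixes have rank greater than $r$. Atoms are under control by induction: an atom is $p=qa$ with $a\in\Sigma$ and $q$ empty or of rank greater than $r$, so $M_q\in\operatorname{cl}(L^{(r+1)})$ and
\begin{equation}\label{eq:atoms}
M_p\in\operatorname{cl}(N)\quad\text{for every atom }p,\qquad\text{where }N=L^{(r+1)}\Sigma\text{ is bounded.}
\end{equation}
Let $z$ be a nonempty word of rank $r$. Its shortest nonempty prefix of rank $r$ is an atom, since all prefixes have rank at least $r$. Split it off and repeat as long as the remainder is nonempty of rank $r$. This gives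
\begin{equation}\label{eq:factor}
z=p_1\cdots p_m\,q,\qquad m\ge1,\quad p_i\text{ atoms},\quad q\text{ empty or of rank}>r.
\end{equation}
The number $m$ is unbounded, and this is the remaining difficulty.

For atoms $p,p'$ write $p\to p'$ if $pp'$ has rank $r$. Since the rank of $M_pM_{p'}$ is $r-\dim(\ker M_p\cap\operatorname{im}M_{p'})$, this means that $M_p$ is injective on $\operatorname{im}M_{p'}$. A \emph{path} is a sequence $p_1\to\cdots\to p_m$ with $m\ge1$; it has $m-1$ edges, and vertices may repeat. In \eqref{eq:factor} the atoms form a path, because each factor $p_ip_{i+1}$ of $z$ has rank at least $r$ and at most the rank of $p_i$.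

\begin{lemma}\label{lem:path}
If $p_1\to\cdots\to p_m$ is a path, then $M=M_{p_1\cdots p_m}$ has rank $r$, image $\operatorname{im}M_{p_1}$ and kernel $\ker M_{p_m}$.
\end{lemma}

\begin{proof}
The case $m=1$ is trivial. For $m\ge 2$, by induction $M'=M_{p_1\cdots p_{m-1}}$ has kernel $\ker M_{p_{m-1}}$, which meets $\operatorname{im}M_{p_m}$ only in $0$. So $M=M'M_{p_m}$ has rank $r$. The inclusions $\operatorname{im}M\subset\operatorname{im}M_{p_1}$ and $\ker M\supset\ker M_{p_m}$ are equalities by dimension.
\end{proof}

The graph can be infinite, as in Example~\ref{ex:rankone}. What makes it behave like a finite graph is that the edge relation is the nonvanishing of a bilinear pairing on a space of dimension $c$.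

\begin{lemma}\label{lem:triangular}
Let $p_i\to p_i'$ for $1\le i\le t$. Suppose that $p_i\not\to p_j'$ for all $i>j$, or that $p_i\not\to p'_j$ for all $i<j$. Then $t\le c$.
\end{lemma}

\begin{proof}
Recall that $\dim\Lambda^rV=c$, that $x_1\wedge\dots\wedge x_r\ne0$ exactly when the $x_i$ are linearly independent, and that a linear map $M$ induces the linear map $\Lambda^rM\colon x_1\wedge\dots\wedge x_r\mapsto Mx_1\wedge\dots\wedge Mx_r$. For an atom $p$ let $\omega(p)\in\Lambda^rV$ be the wedge of a basis of $\operatorname{im}M_p$, and let $\kappa(p)$ be the linear form $\Lambda^rM_p\colon\Lambda^rV\to\Lambda^r(\operatorname{im}M_p)\cong K$. Then $\kappa(p)(\omega(p'))\neq0$ if and only if $M_p$ is injective on $\operatorname{im}M_{p'}$, that is, $p\to p'$. The $t\times t$ matrix with entries $\kappa(p_i)(\omega(p_j'))$ is triangular with nonzero diagonal, so it has rank $t$. In coordinates on $\Lambda^rV$ it is the product of a $t\times c$ and a $c\times t$ matrix, so $t\le c$.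
\end{proof}

Write $p\sim p'$ if there are paths from $p$ to $p'$ and from $p'$ to $p$. This is an equivalence relation on atoms. A class is \emph{nontrivial} if it contains both ends of some edge, possibly a loop. In Example~\ref{ex:rankone}, with $r=1$, the atoms are the words $a^jb$; those with $j\ge1$ form a nontrivial class, and $\{b\}$ is a trivial class because no edge ends at $b$.

\begin{lemma}\label{lem:classes}
\emph{(i)} There are at most $c$ nontrivial classes.

\emph{(ii)} On a path $p_1\to\cdots\to p_m$, at most $2c$ indices $i$ satisfy $p_i\not\sim p_{i+1}$.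

\emph{(iii)} If $p$ and $p'$ lie in the same nontrivial class, possibly $p=p'$, there is a path from $p$ to $p'$ with at least $1$ and at most $c$ edges, and all its vertices lie in the class.
\end{lemma}

\begin{proof}
(i) Let $\mathcal S_1,\dots,\mathcal S_t$ be distinct nontrivial classes. Existence of a path from one class to another is a partial order on classes, so we can number them such that no path leads from $\mathcal S_i$ to $\mathcal S_j$ for $i>j$. Choose an edge $p_i\to p_i'$ inside each $\mathcal S_i$. Then $p_i\not\to p_j'$ for $i>j$, and Lemma~\ref{lem:triangular} gives $t\le c$.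

(ii) Let $i_1<\dots<i_\nu$ be these indices. We apply Lemma~\ref{lem:triangular} to every second one of the edges $p_{i_s}\to p_{i_s+1}$. Let $s'<s$ be odd, so $s\ge s'+2$, and suppose that $p_{i_s}\to p_{i_{s'}+1}$. Then $p_{i_{s'}+1}\to\cdots\to p_{i_s}\to p_{i_{s'}+1}$ is a closed path, and all its vertices are equivalent. With $i=i_{s'+1}$ we have $i_{s'}+1\le i<i+1\le i_{s'+2}\le i_s$, so $p_i$ and $p_{i+1}$ are among these vertices, although $p_i\not\sim p_{i+1}$. Hence $p_{i_s}\not\to p_{i_{s'}+1}$, and the lemma gives $\lceil\nu/2\rceil\le c$.

(iii) Let $x\to x'$ be an edge inside the class. Joining a path from $p$ to $x$, this edge, and a path from $x'$ to $p'$ gives a path from $p$ to $p'$ with at least one edge. Every vertex of a path from $p$ to $p'$ is equivalent to $p$, since there is a path from $p'$ back to $p$. Take a shortest path $p=p_1\to\cdots\to p_m=p'$ with $m\ge2$. If $p_i\to p_{j+1}$ for some $i<j\le m-1$, we could skip $p_{i+1},\dots,p_j$ and obtain a shorter path that still has an edge. So Lemma~\ref{lem:triangular} applies with $p_i'=p_{i+1}$ for $1\le i\le m-1$, and $m-1\le c$.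
\end{proof}

\subsection*{Paths inside one class}
By (ii), a long path spends almost all its time inside nontrivial classes. In such a class we fix a base atom $o$. Loops at $o$ act invertibly on the image of $M_o$, and by (iii) any path in the class can be closed up to a loop at $o$ by boundedly many atoms. Put $N^{\le i}=N\cup N^2\cup\dots\cup N^i$; by \eqref{eq:atoms} and \eqref{eq:product}, a product of at least one and at most $i$ atoms has its matrix in $\operatorname{cl}(N^{\le i})$.

\begin{lemma}\label{lem:segment}
Let $\mathcal S$ be a nontrivial class. There is a bounded language $D_{\mathcal S}$ such that $M_{q_1\cdots q_m}\in\operatorname{cl}(N^{\le c}D_{\mathcal S}N^{\le c+1})$ for every path $q_1\to\cdots\to q_m$ in $\mathcal S$.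
\end{lemma}

\begin{proof}
\emph{The group of loops.} Fix $o\in\mathcal S$ and let $U=\operatorname{im}M_o$, of dimension $r$. Let $\mathcal W$ be the set of words $w=p_1\cdots p_m$ $(m\ge1)$ with $o=p_1\to\cdots\to p_m\to o$. It is nonempty by Lemma~\ref{lem:classes}(iii) with $p=p'=o$, and closed under concatenation. For $w\in\mathcal W$, Lemma~\ref{lem:path} shows that $\operatorname{im}M_w=U$ and that $M_w(U)=\operatorname{im}M_{wo}$ has dimension $r$. So $M_w|_U\in GL(U)$, and $\Gamma=\{M_w|_U:w\in\mathcal W\}$ is a nonempty semigroup. Choose a basis of $U$ among the columns of $M_o$. The coordinates in this basis of a vector in $U\cap K_0^d$ are the unique solution of a linear system over $K_0$, so $\Gamma\subset GL_r(K_0)$. Let $G$ be the closure of $\Gamma$ in $GL(U)$, a group by Lemma~\ref{lem:group}. Apply Proposition~\ref{prop:group} and write $\gamma_i=M_{w_i}|_U$, $\delta_j=M_{w_j'}|_U$ with $w_i,w_j'\in\mathcal W$. The bounded language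
\[
D_{\mathcal S}=\bigcup_j\,(w_1^e)^*\cdots(w_\ell^e)^*\,w_j'\ \subset\ \mathcal W
\]
has the property that $\{M_w|_U:w\in D_{\mathcal S}\}$ is dense in $G$.

\emph{Closing up a path.} Let $y=q_1\cdots q_m$ with $q_1\to\cdots\to q_m$ in $\mathcal S$. By Lemma~\ref{lem:classes}(iii) choose four paths in $\mathcal S$, each with at least $1$ and at most $c$ edges, and define four words (Figure~\ref{fig:paths}):
\begin{itemize}
\item $u$ is the product of the vertices of a path from $o$ to $q_1$, without the final $q_1$;
\item $u'$ is the product of the vertices of a path from $q_1$ to $o$, without the final $o$;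
\item $v$ is the product of the vertices of a path from $q_m$ to $o$, without the initial $q_m$ and the final $o$ (so $v$ may be empty);
\item $v'$ is the product of all vertices of a path from $o$ to $q_m$.
\end{itemize}
The words $uu'$, $uyv$ and $v'v$ lie in $\mathcal W$, so $\alpha=M_{uu'}|_U$, $\theta=M_{uyv}|_U$ and $\beta=M_{v'v}|_U$ lie in $\Gamma$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node[circle,draw,inner sep=2.5pt] (o) at (0,0) {$o$};
\node[circle,draw,inner sep=1.5pt] (q1) at (-3.2,2) {$q_1$};
\node[circle,draw,inner sep=1pt] (qm) at (3.2,2) {$q_m$};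
\draw[->,thick] (q1) -- node[above] {$y=q_1\cdots q_m$} (qm);
\draw[->,dashed] (o) to[bend left=22] node[below left] {$u$} (q1);
\draw[->,dashed] (q1) to[bend left=22] node[above right] {$u'$} (o);
\draw[->,dashed] (qm) to[bend left=22] node[below right] {$v$} (o);
\draw[->,dashed] (o) to[bend left=22] node[above left] {$v'$} (qm);
\end{tikzpicture}
\caption{A path $q_1\to\cdots\to q_m$ of arbitrary length in a nontrivial class (solid) is joined to the base atom $o$ by four paths with at most $c$ edges (dashed). Endpoints are omitted from the words $u,u',v$ in such a way that $uu'$, $uyv$ and $v'v$ each spell a loop that starts with $o$ and stops just before returning to $o$.}\label{fig:paths}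
\end{figure}

We use Lemma~\ref{lem:path} for $y$, $u'$ and $v'$. The word $u'$ starts with $q_1$, so $\operatorname{im}M_{u'}=\operatorname{im}M_{q_1}=\operatorname{im}M_y$; and $M_{u'}|_U$ is injective because $M_uM_{u'}|_U=\alpha$ is. So $M_{u'}|_U$ is an isomorphism from $U$ onto $\operatorname{im}M_y$. The word $v'$ starts with $o$ and ends with $q_m$, so $M_{v'}$ maps $V$ onto $U$ with kernel $\ker M_{q_m}=\ker M_y$. Since $M_y$ induces an isomorphism $V/\ker M_y\to\operatorname{im}M_y$, there is $g\in GL(U)$ with
\[
M_y=M_{u'}\,g\,M_{v'}.
\]
Multiply by $M_u$ on the left and by $M_v|_U$ on the right. This gives $\theta=\alpha g\beta$, so $g=\alpha^{-1}\theta\beta^{-1}\in G$. Here it is essential that the closure $G$ contains inverses.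

\emph{Passing to the closure.} The words $u'$ and $v'$ consist of at most $c$ and at most $c+1$ atoms, and are nonempty. For $w\in D_{\mathcal S}$, since $\operatorname{im}M_{v'}=U$,
\[
M_{u'}(M_w|_U)M_{v'}=M_{u'}M_wM_{v'}\in\operatorname{cl}(N^{\le c}D_{\mathcal S}N^{\le c+1})
\]
by \eqref{eq:product}. The map $\operatorname{End}(U)\to\operatorname{End}(V)$, $x\mapsto M_{u'}xM_{v'}$, is linear, hence continuous, and $g$ lies in the closure of $\{M_w|_U:w\in D_{\mathcal S}\}$. So its image $M_y$ lies in $\operatorname{cl}(N^{\le c}D_{\mathcal S}N^{\le c+1})$.
\end{proof}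

\begin{proof}[End of the proof of Theorem~\ref{thm:dense}]
By Lemma~\ref{lem:classes}(i), the language
\[
E=N\cup\bigcup_{\mathcal S\text{ nontrivial}}N^{\le c}D_{\mathcal S}N^{\le c+1}
\]
is bounded, and so is $L^{(r)}=L^{(r+1)}\cup\bigcup_{1\le i\le2c+1}E^iL^{(r+1)}$. It contains $\varepsilon$, and words of rank greater than $r$ have their matrices in $\operatorname{cl}(L^{(r+1)})\subset\operatorname{cl}(L^{(r)})$. Let $z=p_1\cdots p_mq$ be a nonempty word of rank $r$, factored as in \eqref{eq:factor}. Cut the path $p_1\to\cdots\to p_m$ after each index $i$ with $p_i\not\sim p_{i+1}$. By Lemma~\ref{lem:classes}(ii) there are at most $2c+1$ segments, and each lies in one class. A segment with two or more vertices contains an edge, so its class is nontrivial and its matrix lies in $\operatorname{cl}(E)$ by Lemma~\ref{lem:segment}; a segment with one vertex has its matrix in $\operatorname{cl}(N)\subset\operatorname{cl}(E)$ by \eqref{eq:atoms}. Finally $M_q\in\operatorname{cl}(L^{(r+1)})$, also when $q=\varepsilon$. By \eqref{eq:product}, $M_z\in\operatorname{cl}(L^{(r)})$. This proves \eqref{eq:induction} for $r$ and completes the induction.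
\end{proof}

With Theorem~\ref{thm:dense}, the proofs of Theorems~\ref{thm:words} and~\ref{thm:regular} are complete.

\section{Coefficient rings and the hypotheses}\label{sec:hyp}

\begin{remark}[Other coefficient rings]
Let $\mathcal R$ be an integral domain of characteristic $0$ that is finitely generated over $\mathbb Z$, hence Noetherian by the Hilbert basis theorem. Call an $\mathcal R$-valued sequence \emph{$(\mathcal R,k)$-regular} if the $\mathcal R$-module generated by its $k$-kernel is finitely generated. If $A$ and $B$ are $(\mathcal R,k)$-regular with $B(n)\neq0$ and $A(n)/B(n)\in\mathcal R$ for all $n$, then $A/B$ is $(\mathcal R,k)$-regular. The proof in Section~\ref{sec:reduction} applies with the fraction field of $\mathcal R$ in place of $\mathbb Q$: evaluation embeds the $\mathcal R$-module generated by the kernel of $A/B$ into $\mathcal R^d$, whose submodules are finitely generated.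
\end{remark}

\begin{remark}[Finite generation of $\mathcal R$]
In the proof of Theorem~\ref{thm:words} this hypothesis enters only through Theorem~\ref{thm:HQT}, in the case $m=1$ of Proposition~\ref{prop:multi}. It cannot be dropped: take $K=\mathcal R=\mathbb Q$, $A(n)=1$ and $B(n)=n+1$, transported to words as in Section~\ref{sec:reduction}. By the first test case of Section~\ref{sec:intro}, the quotient is not rational.
\end{remark}

\begin{remark}[Zeros of $B$]
That $B$ has no zero is used to apply Theorem~\ref{thm:HQT} and to divide in Step~2 of Section~\ref{sec:words}. If zeros are allowed, with the convention $0/0=0$, Theorem~\ref{thm:regular} fails. Let $k=2$, let $B(n)$ be the number of $1$'s minus the number of $0$'s in the binary expansion of $n\ge1$, and $B(0)=0$. With the indicator sequence $\delta$ of $\{0\}$ we have $B(2n+1)=B(n)+1$, $B(2n)=B(n)-1+\delta(n)$, $\delta(2n)=\delta(n)$ and $\delta(2n+1)=0$, so $\mathbb ZB+\mathbb Z+\mathbb Z\delta$ is stable and $B$ is $2$-regular. For $A=B$ the quotient is the indicator sequence $\chi$ of $\{n:B(n)\ne0\}$. For $e,j\ge1$ the number $2^e(2^j-1)$ has binary expansion $1^j0^e$,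 so $\chi(2^e(2^j-1))$ is $0$ for $e=j$ and $1$ otherwise. The matrix of these values for $1\le e,j\le N$ is invertible when $N\ge2$: a vector $x$ in its kernel has every $x_i$ equal to $\sum_lx_l$, whence $(N-1)\sum_lx_l=0$ and $x=0$. So the kernel elements $(\chi(2^en))_n$, $e\ge 1$, are linearly independent, and $\chi$ is not $2$-regular. In terms of automata, a $2$-regular sequence with finitely many values is $2$-automatic \cite{AS}, whereas the binary expansions of the positive zeros of $B$ meet $1^*0^*$ in the nonregular language $\{1^j0^j:j\ge1\}$.
\end{remark}

\begin{thebibliography}{9}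

\bibitem{AS} Allouche and Shallit, \emph{The ring of $k$-regular sequences}, 1992.

\bibitem{Borel} Borel, \emph{Linear Algebraic Groups}.

\bibitem{NTFL} \emph{Number Theory and Formal Languages}, \texttt{http://plouffe.fr/OEIS/citations/ntfl.pdf}.

\bibitem{Rumely} R.~Rumely, \emph{Notes on van der Poorten's proof of the Hadamard quotient theorem I, II}, S\'em. Th\'eorie des Nombres Paris 1986--87, Progr. Math. 75, 1988.

\bibitem{vdP} A.~J. van der Poorten, C. R. Acad. Sci. Paris S\'er. I 306 (1988), 97--102.

\end{thebibliography}
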